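\title{Products of regular Monge--Amp\`ere measures on hyperconvex domains}

\begin{abstract}
Let $\Omega_1\subset\mathbb{C}^{n_1}$ and $\Omega_2\subset\mathbb{C}^{n_2}$ be bounded hyperconvex domains and let $u_1,u_2$ belong to the Cegrell classes $\mathcal{E}(\Omega_1)$, $\mathcal{E}(\Omega_2)$. The product of the singular parts of the Monge--Amp\`ere measures of $u_1$ and $u_2$ is the Monge--Amp\`ere measure of a function in $\mathcal{E}(\Omega_1\times\Omega_2)$. We show that the same statement for the regular parts holds for all domains when $n_1=n_2=1$ and fails on polydiscs for every other pair of dimensions. The counterexample pairs a finite measure concentrating at the origin with a measure, dominated by the Monge--Amp\`ere measure of a locally bounded function, whose mass escapes to the boundary; a solution would have to be too singular along $\{0\}\times\mathbb{D}^{n_2}$ to satisfy an energy estimate valid in $\mathcal{E}$.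
\end{abstract}

\section{Introduction}

A bounded domain $\Omega\subset\mathbb{C}^n$ is \emph{hyperconvex} if it carries a negative plurisubharmonic (psh) function $\varrho$ with $\{\varrho<-c\}\Subset\Omega$ for every $c>0$. Polydiscs are hyperconvex, and so is a product of hyperconvex domains (take the maximum of the two functions $\varrho$). We write $\mathcal{PSH}^-(\Omega)$ for the psh functions $u\le0$, $u\not\equiv-\infty$, and $\mathbb{D}$ for the unit disc. We normalize $dd^c=\frac{i}{\pi}\partial\bar\partial$, so that $dd^c\log|z|=\delta_0$ in $\mathbb{C}$; other normalizations only multiply measures by constants. We put $\mathrm{MA}(u)=(dd^cu)^n$. A \emph{measure} is a positive Borel measure that is finite on compact sets. A set is \emph{pluripolar} if it lies in $\{W=-\infty\}$ for a psh function $W\not\equiv-\infty$ on $\Omega$, and a measure is \emph{regular} if it puts no mass on pluripolar sets.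

For locally bounded psh functions the measure $\mathrm{MA}(u)$ is defined by the recursion $dd^cu\wedge S=dd^c(uS)$, where $S$ is the closed positive current obtained at the previous step. To reach unbounded functions one uses Cegrell's classes:
\begin{align*}
\mathcal{E}_0&=\Big\{\varphi\in\mathcal{PSH}\cap L^\infty(\Omega):\ \lim_{z\to\xi}\varphi(z)=0\ \text{ for all }\xi\in\partial\Omega,\ \int_\Omega \mathrm{MA}(\varphi)<\infty\Big\},\\
\mathcal{F}&=\Big\{u\in\mathcal{PSH}^-(\Omega):\ \exists\, u_j\in\mathcal{E}_0,\ u_j\searrow u,\ \sup_j\int_\Omega \mathrm{MA}(u_j)<\infty\Big\},\\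
\mathcal{E}&=\big\{u\in\mathcal{PSH}^-(\Omega):\ \text{every point has a neighborhood on which } u \text{ equals some function in }\mathcal{F}\big\}.
\end{align*}
Thus $\mathcal{E}_0\subset\mathcal{F}\subset\mathcal{E}$. Functions in $\mathcal{F}$ may be unbounded but have finite total mass; functions in $\mathcal{E}$ have the singularities of functions in $\mathcal{F}$ inside $\Omega$, while their mass may be infinite near $\partial\Omega$. The operator $\mathrm{MA}$ is well defined on $\mathcal{E}$ and continuous along decreasing sequences \cite{Ce04}. Let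
\[
\mathcal{M}_{MA}(\Omega)=\{\mathrm{MA}(u):u\in\mathcal{E}(\Omega)\}.
\]

By Cegrell's decomposition, every measure on $\Omega$ is a sum $\mu_r+\mu_s$, where $\mu_r=f\,\mathrm{MA}(\phi)$ with $\phi\in\mathcal{E}_0$, $0\le f\in L^1_{loc}(\mathrm{MA}(\phi))$, and $\mu_s$ is carried by a pluripolar set. For $u\in\mathcal{E}$ we write $\mathrm{MA}(u)=\mu_r(u)+\mu_s(u)$; the part $\mu_r(u)$ is regular and $\mu_s(u)=\chi_{\{u=-\infty\}}\mathrm{MA}(u)$. For singular parts, products behave perfectly: if $u_i\in\mathcal{E}(\Omega_i)$, then $\max(u_1,u_2)\in\mathcal{E}(\Omega_1\times\Omega_2)$ and $\mu_s(\max(u_1,u_2))=\mu_s(u_1)\otimes\mu_s(u_2)$, so that $\mu_s(u_1)\otimes\mu_s(u_2)\in\mathcal{M}_{MA}(\Omega_1\times\Omega_2)$; see \cite{Prob}. The following question is posed in \cite{Prob}.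

\medskip
\noindent\textbf{Question.} \emph{Let $\Omega_i\subset\mathbb{C}^{n_i}$ be bounded hyperconvex domains and $u_i\in\mathcal{E}(\Omega_i)$, $i=1,2$. Is it true that $\mu_r(u_1)\otimes\mu_r(u_2)\in\mathcal{M}_{MA}(\Omega_1\times\Omega_2)$?}
\medskip

A measure dominated by an element of $\mathcal{M}_{MA}$ is itself in $\mathcal{M}_{MA}$ (fact (F10) below), so $\mu_r(u)\in\mathcal{M}_{MA}$; and if $\mathrm{MA}(u)$ is regular, then $\mu_r(u)=\mathrm{MA}(u)$. The question therefore asks whether the regular elements of $\mathcal{M}_{MA}$ are stable under products. One would guess that they are: regular measures look tamer than singular ones, and two large families of them cause no trouble.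

\begin{proposition}\label{prop:easy}
Let $n_1,n_2\ge1$ and let $\mu_i\in\mathcal{M}_{MA}(\Omega_i)$ be regular. Then $\mu_1\otimes\mu_2\in\mathcal{M}_{MA}(\Omega_1\times\Omega_2)$ if
\begin{itemize}
\item[(a)] both $\mu_i$ have finite mass, or
\item[(b)] both $\mu_i$ are dominated by Monge--Amp\`ere measures of locally bounded negative psh functions.
\end{itemize}
\end{proposition}

The two conditions cannot be mixed.

\begin{theorem}\label{thm:no}
Let $n_1,n_2\ge1$ and $n=n_1+n_2\ge3$. There are $u_1\in\mathcal{E}(\mathbb{D}^{n_1})$ and $u_2\in\mathcal{E}(\mathbb{D}^{n_2})$ whose Monge--Amp\`ere measures $\mu_1,\mu_2$ are regular, so that $\mu_r(u_i)=\mu_i$, and such that $\mu_1\otimes\mu_2\notin\mathcal{M}_{MA}(\mathbb{D}^n)$. One of the $\mu_i$ is dominated by the Monge--Amp\`ere measure of a function in $\mathcal{F}$, hence has finite mass. The other is dominated by the Monge--Amp\`ere measure of a locally bounded psh function.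
\end{theorem}

\begin{theorem}\label{thm:yes}
If $n_1=n_2=1$, then $\mu_r(u_1)\otimes\mu_r(u_2)\in\mathcal{M}_{MA}(\Omega_1\times\Omega_2)$ for all bounded hyperconvex domains $\Omega_1,\Omega_2\subset\mathbb{C}$ and all $u_i\in\mathcal{E}(\Omega_i)$.
\end{theorem}

So the answer to the question is negative, already for $\mathbb{D}\times\mathbb{D}^2$, and for a given pair $(n_1,n_2)$ the property holds for all domains if and only if $n_1=n_2=1$.

The phenomenon behind both theorems is that a function of $z\in\Omega_1$ alone may belong to $\mathcal{E}(\Omega_1)$ but not to $\mathcal{E}(\Omega_1\times\Omega_2)$, because its poles fill the analytic set $\{0\}\times\Omega_2$.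

\begin{example}\label{ex:alpha}
Let $0<\alpha<1$, $t=-\log|z|$ and $u_\alpha=\max(\log|z|,-t^\alpha)$ on $\mathbb{D}$. It is subharmonic, because $-t^\alpha$ is a convex increasing function of $\log|z|$. It lies above $\log|z|\in\mathcal{F}(\mathbb{D})$, so $u_\alpha\in\mathcal{F}(\mathbb{D})$ by (F4) below. For $t>1$ the disc $\{|z|<e^{-t}\}$ has $dd^cu_\alpha$-mass $\alpha t^{\alpha-1}\to0$, so $dd^cu_\alpha$ has no atom at $0$; it is a density plus a multiple of arc length on $\{|z|=e^{-1}\}$, hence regular. In $\mathbb{C}^2$ one has $\mathcal{E}=\mathcal{PSH}^-\cap W^{1,2}_{loc}$ \cite{Bl04,Bl06}, and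
\[
\int_{\{|z|<e^{-1}\}}|\nabla u_\alpha|^2=2\pi\alpha^2\int_1^\infty t^{2\alpha-2}\,dt .
\]
Hence $u_\alpha(z)+|w|^2-1$ belongs to $\mathcal{E}(\mathbb{D}^2)$ only for $\alpha<\frac12$: the sum $u_1+u_2$, which proves Proposition~\ref{prop:easy}(b), is not available in general. At the critical exponent $\alpha=\frac12$ the divergence is logarithmic: every range $2^k\le t\le 2^{k+1}$ contributes the same amount $\frac\pi2\log2$.
\end{example}

The proof of Theorem~\ref{thm:no} forces every solution of $\mathrm{MA}(u)=\mu_1\otimes\mu_2$ to have the critical singularity on too many such ranges. Section~\ref{sec:idea} explains this in $\mathbb{D}\times\mathbb{D}^2$, after the tools are set up in Sections~\ref{sec:facts}--\ref{sec:model}; Sections~\ref{sec:obstruction}--\ref{sec:proof} contain the proof. Theorem~\ref{thm:yes} is proved in Section~\ref{sec:planar}.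

\section{Background and the two easy cases}\label{sec:facts}

Below $\Omega\subset\mathbb{C}^n$ is bounded and hyperconvex. A \emph{mixed current} is a wedge product of currents $dd^cv$ with $v$ locally bounded and psh; it is closed and positive. Facts (F1)--(F3) are due to Bedford and Taylor \cite{BT82,BT87}, facts (F4)--(F8) to Cegrell \cite{Ce04}.

\begin{itemize}
\item[(F1)] If locally bounded psh functions $u_0^\varepsilon,\dots,u_p^\varepsilon$ converge to locally bounded psh functions $u_0,\dots,u_p$, decreasingly or locally uniformly, and $S$ is a mixed current, then $u_0^\varepsilon\,dd^cu_1^\varepsilon\wedge\dots\wedge dd^cu_p^\varepsilon\wedge S\to u_0\,dd^cu_1\wedge\dots\wedge dd^cu_p\wedge S$ weakly.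
\item[(F2)] (Comparison principle.) If $a,b$ are bounded and psh and $\liminf_{z\to\partial\Omega}(a-b)\ge0$, then $\int_{\{a<b\}}\mathrm{MA}(b)\le\int_{\{a<b\}}\mathrm{MA}(a)$.
\item[(F3)] Mixed currents of top degree are regular measures, and they are local in the plurifine topology (the coarsest topology making psh functions continuous). In particular, for locally bounded psh $a,b$ and a mixed current $S$ of bidegree $(n-p,n-p)$, the measures $(dd^c\max(a,b))^p\wedge S$ and $(dd^ca)^p\wedge S$ agree on $\{a>b\}$.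
\item[(F4)] $\mathcal{E}_0,\mathcal{F},\mathcal{E}$ are convex cones. If $u$ is in one of them and $v\in\mathcal{PSH}^-$, then $\max(u,v)$ is in the same class.
\item[(F5)] If $a\ge b$ are in $\mathcal{F}$, then $\int\mathrm{MA}(a)\le\int\mathrm{MA}(b)<\infty$.
\item[(F6)] For $v_0,\dots,v_n\in\mathcal{E}_0$ the measure $dd^cv_1\wedge\dots\wedge dd^cv_n$ is finite, and $\int v_0\,dd^cv_1\wedge S=\int v_1\,dd^cv_0\wedge S$ for $S=dd^cv_2\wedge\dots\wedge dd^cv_n$.
\item[(F7)] If $u_j\searrow u$ in $\mathcal{E}$, then $\mathrm{MA}(u_j)\to\mathrm{MA}(u)$ weakly. The operator is multilinear, so $\mathrm{MA}(a+b)\ge\mathrm{MA}(a)+\mathrm{MA}(b)$ for $a,b\in\mathcal{E}$.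
\item[(F8)] A finite regular measure equals $\mathrm{MA}(u)$ for some $u\in\mathcal{F}$.
\item[(F9)] \cite[Theorem 4.1]{KH09} If $u\in\mathcal{E}$, $v\in\mathcal{PSH}^-$, then $\mathrm{MA}(u)=\mathrm{MA}(\max(u,v))$ on $\{u>v\}$.
\item[(F10)] (See \cite{Prob}.) If $\mu\in\mathcal{M}_{MA}$ and $\nu\le\mu$ is a measure, then $\nu\in\mathcal{M}_{MA}$.
\item[(F11)] For every open $\omega\Subset\Omega$ there is $h\in\mathcal{E}_0$ with $h\le-1$ on $\omega$ (the relative extremal function of $\omega$). Consequently a locally bounded $u\in\mathcal{PSH}^-$ lies in $\mathcal{E}$: for $A\ge-\inf_\omega u$ the function $\max(u,Ah)$ is in $\mathcal{E}_0$ by (F4) and equals $u$ on $\omega$.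
\item[(F12)] (Ko{\l}odziej's subsolution theorem, hyperconvex form \cite{Ko}.) If $\mu\le\mathrm{MA}(\psi)$ with $\psi\in\mathcal{E}_0$, then $\mu=\mathrm{MA}(\varphi)$ for some $\varphi\in\mathcal{E}_0$.
\item[(F13)] \cite{Bl04,Bl06} Membership in $\mathcal{E}$ is a local property, and in $\mathbb{C}^2$ one has $\mathcal{E}=\mathcal{PSH}^-\cap W^{1,2}_{loc}$.
\end{itemize}
Facts (F12) and (F13) enter only the proof of Theorem~\ref{thm:yes} (and Example~\ref{ex:alpha}).

\begin{lemma}\label{lem:product}
Let $a(z)$ and $b(w)$ be locally bounded psh functions on open sets in $\mathbb{C}^{n_1}$ and $\mathbb{C}^{n_2}$, regarded as functions of $(z,w)\in\mathbb{C}^n$, $n=n_1+n_2$. Then $(dd^ca)^{p}\wedge(dd^cb)^{n-p}$ equals $\mathrm{MA}(a)\otimes\mathrm{MA}(b)$ for $p=n_1$ and vanishes for $p\ne n_1$. In particular $\mathrm{MA}(a+b)=\binom{n}{n_1}\mathrm{MA}(a)\otimes\mathrm{MA}(b)$, and a locally bounded psh function that depends on fewer than $n$ holomorphic coordinates has Monge--Amp\`ere measure zero.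
\end{lemma}

\begin{proof}
For smooth $a,b$ the form $dd^ca$ contains only $dz_j,d\bar z_j$ and $dd^cb$ only $dw_j,d\bar w_j$, so $(dd^ca)^p=0$ for $p>n_1$, $(dd^cb)^{n-p}=0$ for $p<n_1$, and for $p=n_1$ the densities multiply. In general, convolve $a$ in $z$ and $b$ in $w$. The convolutions decrease, so by (F1) the left side converges, and so do both factors on the right; testing on functions $\chi_1(z)\chi_2(w)$ identifies the limit with the product measure. The last two claims follow from the binomial formula and from the case $p=n$.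
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:easy}]
(a) We first show that a product of regular measures is regular. Let $W\not\equiv-\infty$ be psh on $\Omega_1\times\Omega_2$ and choose $w^0$ with $W(\cdot,w^0)\not\equiv-\infty$. The set of $z$ with $W(z,\cdot)\equiv-\infty$ lies in the pluripolar set $\{W(\cdot,w^0)=-\infty\}$, so it is $\mu_1$-null. For all other $z$ the slice $\{W(z,\cdot)=-\infty\}$ is pluripolar, hence $\mu_2$-null. By Fubini's theorem $(\mu_1\otimes\mu_2)(\{W=-\infty\})=0$. If both $\mu_i$ are finite, the product is finite and regular, and (F8) applies.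

(b) Let $\mu_i\le\mathrm{MA}(v_i)$ with $v_i\in\mathcal{PSH}^-(\Omega_i)$ locally bounded. Then $v_1(z)+v_2(w)\in\mathcal{E}$ by (F11), its Monge--Amp\`ere measure dominates $\mu_1\otimes\mu_2$ by Lemma~\ref{lem:product}, and (F10) applies.
\end{proof}

A counterexample must therefore contain a measure of infinite mass and a measure that is not dominated by the Monge--Amp\`ere measure of a locally bounded function.

\section{Comparison and energy inequalities}\label{sec:ineq}

To show that a measure is not in $\mathcal{M}_{MA}$ we must control an unknown solution $u$, about whose boundary behavior we know only that $u\le0$. The first lemma shows that this suffices for upper bounds. (The sign is needed: $u=V+1$ has the same measure as $V$.)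

\begin{lemma}\label{lem:dom}
Let $V\in\mathcal{E}_0(\Omega)$ and $u\in\mathcal{E}(\Omega)$ with $\mathrm{MA}(u)\ge\mathrm{MA}(V)$. Then $u\le V$.
\end{lemma}

\begin{proof}
Let $M>\sup|V|$, $u_M=\max(u,-M)$ and $O=\{V<u\}$. Since $V>-M$, we have $O=\{V<u_M\}\subset\{u>-M\}$, and (F9) gives $\mathrm{MA}(u_M)=\mathrm{MA}(u)\ge\mathrm{MA}(V)$ on $O$. Choose $R$ with $\psi=|z|^2-R<0$ on $\Omega$ and let $O_\varepsilon=\{V<u_M+\varepsilon\psi\}\subset O$. Since $V\to0$ at $\partial\Omega$ and $u_M+\varepsilon\psi\le0$, (F2) applies: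
\[
\int_{O_\varepsilon}\mathrm{MA}(V)\ge\int_{O_\varepsilon}\mathrm{MA}(u_M+\varepsilon\psi)\ge\int_{O_\varepsilon}\mathrm{MA}(V)+\varepsilon^n\int_{O_\varepsilon}\mathrm{MA}(\psi).
\]
The mass of $\mathrm{MA}(V)$ is finite and $\mathrm{MA}(\psi)$ is a positive multiple of Lebesgue measure, so $O_\varepsilon$ is Lebesgue null. Hence so is $O=\bigcup_{j}O_{1/j}$. Two psh functions with $u\le V$ almost everywhere satisfy $u\le V$ everywhere, because each is the limit of its averages over small balls.
\end{proof}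

The second lemma is a comparison principle for mixed measures. It converts an upper bound for a function into a lower bound for its mass.

\begin{lemma}\label{lem:mixed}
Let $1\le p\le n$, let $\Psi,h\in\mathcal{E}_0(\Omega)$, $T=(dd^ch)^{n-p}$, and let $b$ be a bounded psh function with $\sup_\Omega b<0$. Then
\[
\int_{\{\Psi<b\}}(dd^cb)^p\wedge T\le\int_{\{\Psi<b\}}(dd^c\Psi)^p\wedge T .
\]
\end{lemma}

\begin{proof}
For $\varepsilon>0$ let $m=\max(\Psi,b-\varepsilon)$. Since $\Psi\to0$ at $\partial\Omega$ and $\sup b<0$, we have $m=\Psi$ outside a compact set. By multilinearity,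
\[
(dd^cm)^{p}\wedge T-(dd^c\Psi)^{p}\wedge T=dd^c\Big[(m-\Psi)\sum_{q=0}^{p-1}(dd^cm)^q\wedge(dd^c\Psi)^{p-1-q}\wedge T\Big],
\]
and the current in brackets has compact support. Testing against a cut-off function equal to $1$ near this support shows that $(dd^cm)^p\wedge T$ and $(dd^c\Psi)^p\wedge T$ have the same total mass, which is finite by (F6). By (F3) they agree on $\{\Psi>b-\varepsilon\}$, so they give the same mass to the complement $\{\Psi\le b-\varepsilon\}$. Also by (F3), $(dd^cm)^p\wedge T=(dd^cb)^p\wedge T$ on $\{\Psi<b-\varepsilon\}$. Therefore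
\[
\int_{\{\Psi<b-\varepsilon\}}(dd^cb)^{p}\wedge T\le\int_{\{\Psi\le b-\varepsilon\}}(dd^cm)^{p}\wedge T=\int_{\{\Psi\le b-\varepsilon\}}(dd^c\Psi)^{p}\wedge T\le\int_{\{\Psi<b\}}(dd^c\Psi)^{p}\wedge T,
\]
and the sets $\{\Psi<b-\varepsilon\}$ increase to $\{\Psi<b\}$ as $\varepsilon\to0$.
\end{proof}

The third lemma, a B{\l}ocki-type estimate, replaces the $W^{1,2}$ condition of Example~\ref{ex:alpha} in higher dimension: the total mass of $\Psi$ controls all the energies $J_k$, each of which is homogeneous of degree $n$ in $\Psi$.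

\begin{lemma}\label{lem:energy}
Let $\Psi\in\mathcal{E}_0(\Omega)$ and let $k\ge1$ be an integer.
\begin{itemize}
\item[(a)] $(-\Psi)^k$ is a difference of two functions in $\mathcal{E}_0$. Hence $dd^c((-\Psi)^k)\wedge S$ is defined by linearity for mixed currents $S$, and integration by parts \textup{(F6)} applies to $(-\Psi)^k$.
\item[(b)] If $S$ is a mixed current of bidegree $(n-1,n-1)$, then
\begin{equation}\label{eq:chain}
dd^c\big((-\Psi)^k\big)\wedge S\ \ge\ -k(-\Psi)^{k-1}dd^c\Psi\wedge S .
\end{equation}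
\item[(c)] Let $h\in\mathcal{E}_0(\Omega)$, $-1\le h\le0$, and $J_k=\int_\Omega(-\Psi)^k(dd^c\Psi)^{n-k}\wedge(dd^ch)^k$ for $0\le k\le n$. Then $J_k\le kJ_{k-1}$ for $1\le k\le n$, so $J_k\le k!\int\mathrm{MA}(\Psi)$. Moreover $J_1=\int(-h)\,\mathrm{MA}(\Psi)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $m=\sup|\Psi|$, $a\ge\max(1,km^{k-1})$ and $\chi_k(s)=(-s)^k+as$. On $[-m,0]$ the function $\chi_k$ is convex and increasing, and $as\le\chi_k(s)\le\chi_k(0)=0$. So $\chi_k(\Psi)$ is psh and $\chi_k(\Psi)=\max(a\Psi,\chi_k(\Psi))\in\mathcal{E}_0$ by (F4). Finally $(-\Psi)^k=\chi_k(\Psi)-a\Psi$.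

(b) For $k=1$ both sides coincide. Let $k\ge2$ and, locally, let $\Psi_\varepsilon\searrow\Psi$ be convolutions; they take values in $[-m,0]$. The chain rule gives
\[
dd^c\big((-\Psi_\varepsilon)^k\big)\wedge S=k(k-1)(-\Psi_\varepsilon)^{k-2}\,\tfrac{i}{\pi}\partial\Psi_\varepsilon\wedge\bar\partial\Psi_\varepsilon\wedge S-k(-\Psi_\varepsilon)^{k-1}dd^c\Psi_\varepsilon\wedge S,
\]
and the first term on the right is positive. As in (a), $(-\Psi_\varepsilon)^k=\chi_k(\Psi_\varepsilon)-a\Psi_\varepsilon$ is a difference of psh functions that decrease to $\chi_k(\Psi)$ and $a\Psi$, and the same holds for $(-\Psi_\varepsilon)^{k-1}$. By (F1) the left side and the last term converge weakly to the corresponding expressions for $\Psi$, and the inequality passes to the limit.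

(c) Let $S=(dd^c\Psi)^{n-k}\wedge(dd^ch)^{k-1}$. Integrating by parts, multiplying \eqref{eq:chain} by $h\le0$, and using $-h\le1$, we get
\[
J_k=\int h\,dd^c\big((-\Psi)^k\big)\wedge S\le k\int(-h)(-\Psi)^{k-1}dd^c\Psi\wedge S\le kJ_{k-1}.
\]
For $k=1$ the first inequality is an equality, which is the formula for $J_1$.
\end{proof}

\section{Model measures on polydiscs}\label{sec:model}

By \emph{Haar measure} on a torus $\{|\zeta_j|=r_j,\ 1\le j\le N\}$ we mean the probability measure invariant under rotation of each coordinate. The next lemma computes the Monge--Amp\`ere measure of a maximum of one-variable functions. The point to notice is that all entries must be truncated at the \emph{same} level $-A$.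

\begin{lemma}\label{lem:model}
Let $F_1,\dots,F_N$ be nonconstant finite Blaschke products, $b_1,\dots,b_N>0$, $A>0$. Put $\theta_j=\max(\log|F_j|,-A/b_j)$ and
\[
U(\zeta)=\max_j b_j\theta_j(\zeta_j)=\max\big(\max_j b_j\log|F_j(\zeta_j)|,-A\big),\qquad\zeta\in\mathbb{D}^N .
\]
Then $U$ is continuous, $U\in\mathcal{E}_0(\mathbb{D}^N)$, and
\[
\mathrm{MA}(U)=b_1\cdots b_N\ dd^c\theta_1\otimes\dots\otimes dd^c\theta_N .
\]
This measure has mass $\prod_jb_j\deg F_j$ and is carried by $\{|F_j(\zeta_j)|=e^{-A/b_j}\ \text{for all }j\}$. If all $F_j$ are the identity, it is $b_1\cdots b_N$ times Haar measure on that torus.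
\end{lemma}

\begin{proof}
\emph{Step 1: support in the case $F_j=\mathrm{id}$.} Let $W(\zeta)=\max(\max_jb_j\log|\zeta_j|,-A)$, let $\mathcal{T}$ be the torus $\{|\zeta_j|=e^{-A/b_j}\}$, and let $\zeta^0\notin\mathcal{T}$. If $b_j\log|\zeta^0_j|<W(\zeta^0)$ for some $j$, then $W$ does not depend on $\zeta_j$ near $\zeta^0$, and $\mathrm{MA}(W)=0$ there by Lemma~\ref{lem:product}. Otherwise all numbers $b_j\log|\zeta_j^0|$ equal $W(\zeta^0)$, and this value is $>-A$ because $\zeta^0\notin\mathcal{T}$. With local branches $\xi_j=b_j\log\zeta_j$ we have $W=\mathrm{Re}\,\xi_N+\max\big(0,\max_{j<N}\mathrm{Re}(\xi_j-\xi_N)\big)$ near $\zeta^0$. This is a pluriharmonic function plus a function of the $N-1$ coordinates $\xi_j-\xi_N$, so again $\mathrm{MA}(W)=0$. Thus $\mathrm{MA}(W)$ lives on $\mathcal{T}$; it is rotation invariant, so it is $C$ times Haar measure.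

\emph{Step 2: $C=\prod b_j$.} For rotation invariant functions the complex Monge--Amp\`ere mass is the volume of a gradient image. Write $W=F(x)$ with $x_j=\log|\zeta_j|$ and $F(x)=\max(\max_jb_jx_j,-A)$, and let $x^0=(-A/b_j)_j$. Let $F_\varepsilon$ be convolutions of $F$, which are smooth and convex, and $W_\varepsilon=F_\varepsilon(x)$ near $\mathcal{T}$. In the coordinates $\log\zeta_j=x_j+iy_j$ the complex Hessian of $W_\varepsilon$ is $\frac14D^2F_\varepsilon$, so $\mathrm{MA}(W_\varepsilon)=N!\,4^{-N}\det D^2F_\varepsilon\prod_j\frac2\pi\,dx_j\,dy_j$. Integration over $y\in[0,2\pi]^N$ gives, for a small open ball $B$ centered at $x^0$,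
\[
\mathrm{MA}(W_\varepsilon)(\{x\in B\})=N!\int_B\det D^2F_\varepsilon\,dx=N!\,|\nabla F_\varepsilon(B)|.
\]
For the last equality, the area formula expresses the integral as $\int\#\{x\in B:\nabla F_\varepsilon(x)=a\}\,da$. If $\nabla F_\varepsilon(x)=\nabla F_\varepsilon(x')$ with $x\ne x'$, then the convex function $F_\varepsilon$ is affine on $[x,x']$, so $\det D^2F_\varepsilon(x)=0$ and the common value is a critical value of $\nabla F_\varepsilon$. Critical values form a null set by Sard's theorem.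

Let $\Sigma$ be the simplex with vertices $0,b_1e_1,\dots,b_Ne_N$; its volume is $\prod b_j/N!$. Almost everywhere $\nabla F$ is a vertex of $\Sigma$, so $\nabla F_\varepsilon$ takes values in $\Sigma$. Conversely, let $\Sigma'$ be a compact subset of the interior of $\Sigma$, at distance $d>0$ from $\partial\Sigma$. Since $F(x)-F(x^0)=\max_{a'\in\Sigma}a'\cdot(x-x^0)$, for $a\in\Sigma'$ we have $F(x)-a\cdot x\ge F(x^0)-a\cdot x^0+d|x-x^0|$. As $F_\varepsilon\to F$ uniformly, for small $\varepsilon$ and every $a\in\Sigma'$ the minimum of $F_\varepsilon(x)-a\cdot x$ over $\overline B$ is attained inside $B$, at a point where $\nabla F_\varepsilon=a$. Hence $\Sigma'\subset\nabla F_\varepsilon(B)\subset\Sigma$. By (F1), $\mathrm{MA}(W_\varepsilon)\to\mathrm{MA}(W)$ weakly, and $\mathrm{MA}(W)$ gives no mass to $\{x\in\partial B\}$, so $N!\,|\Sigma'|\le C\le N!\,|\Sigma|$. Letting $\Sigma'$ exhaust the interior of $\Sigma$ gives $C=\prod b_j$. For $N=1$, $b_1=1$ this says that $dd^c\max(\log|\zeta|,-s)$ is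 Haar measure on $\{|\zeta|=e^{-s}\}$, so the product formula holds for $F_j=\mathrm{id}$.

\emph{Step 3: general $F_j$.} We have $U=W\circ\Phi$ with $\Phi(\zeta)=(F_1(\zeta_1),\dots,F_N(\zeta_N))$. Off the analytic set $\mathcal{C}=\bigcup_j\{F_j'(\zeta_j)=0\}$ the map $\Phi$ is a local biholomorphism acting coordinate by coordinate, and pulling back the formula for $W$ gives the formula for $U$. By (F3), $\mathrm{MA}(U)$ does not charge $\mathcal{C}$, and the product measure does not either, because each $dd^c\theta_j$ charges no point. Off $\{|F_j|=e^{-A/b_j}\}$ the function $\theta_j$ is locally constant or equal to the harmonic function $\log|F_j|$; this gives the carrier. Near $\partial\mathbb{D}$ we have $\theta_j=\log|F_j|$, so $dd^c\theta_j$ has the same mass as $dd^c\log|F_j|$, namely the number $\deg F_j$ of zeros. Finally, if $\zeta\to\partial\mathbb{D}^N$, some $|F_j(\zeta_j)|$ tends to $1$, so $U\to0$. Hence $U\in\mathcal{E}_0$.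
\end{proof}

\section{The idea in $\mathbb{D}\times\mathbb{D}^2$}\label{sec:idea}

Let $n_1=1$, $n_2=2$, with coordinates $z\in\mathbb{D}$, $w\in\mathbb{D}^2$.

\emph{One pair of measures controls one scale.} Let $\sigma_s$ be Haar measure on $\{|z|=e^{-s}\}$. Let $Q=\max(\log|F_1(w_1)|,\log|F_2(w_2)|,-D)$ with finite Blaschke products $F_j$, let $\tau=\mathrm{MA}(Q)$, and assume $Q\le-\kappa$ on a small bidisc around $0$, where $0<\kappa<1$. Suppose $u\in\mathcal{E}(\mathbb{D}^3)$ and $\mathrm{MA}(u)\ge\lambda^3\sigma_s\otimes\tau$. To realize this product as in Lemma~\ref{lem:model} we need weights $c$ for $z$ and $c'$ for $w$ with $cc'^2=\lambda^3$ and equal truncation levels $cs=c'D$. With $t=s/D$ the solution is $c=\lambda t^{-2/3}$, $c'=\lambda t^{1/3}$. The function $\max(c\log|z|,c'Q)$ has measure $\lambda^3\sigma_s\otimes\tau$, so it dominates $u$ by Lemma~\ref{lem:dom}, and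
\[
u\le-\kappa\lambda t^{1/3}\qquad\text{for }|z|\le e^{-t}\text{ and }w\text{ near }0 .
\]

\emph{The exponent $\frac13$ is critical.} Let $\Psi=-\lambda t^{1/3}$ with $t=-\log|z|$ now a variable. The disc $\{|z|<e^{-t}\}$ has $dd^c\Psi$-mass $\frac\lambda3t^{-2/3}$, so $dd^c\Psi$ has density $\frac{2\lambda}{9}t^{-5/3}$ in $t$ and $\Psi^2dd^c\Psi$ has density $\frac29\lambda^3t^{-1}$. Each range $8^k\le t\le8^{k+1}$ contributes $\frac23\lambda^3\log2$. On the other hand, an energy $\int\Psi^2dd^c\Psi\wedge(dd^ch)^2$ is at most twice the total mass by Lemma~\ref{lem:energy}. So a function in $\mathcal{E}$ should not lie below $-\lambda t^{1/3}$ on $N$ ranges if $\lambda^3N$ is large. Proposition~\ref{prop:obstruction} makes this precise.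

\emph{Paying for $N$ scales.} We need pairs $(\sigma_s,\tau)$ with $s/D=8^k$, $0\le k\le N$, all below $\mu_1\otimes\mu_2$, and we need this for sequences $\lambda_i,N_i$ with $\lambda_i^3N_i\to\infty$. We use a single $\sigma_{s_i}$ with weight $\lambda_i$, which keeps $\mu_1$ finite if $\sum\lambda_i<\infty$, and $N_i+1$ measures $\tau_{ik}$ of depths $D_{ik}=s_i8^{-k}$. The difficulty is to keep $\mu_2=\sum_i\lambda_i^2\sum_k\tau_{ik}$ in $\mathcal{M}_{MA}$.

If the second factor were a disc, this would be impossible. There the operator is linear, so $dd^cu_2\ge\sum_{i\le I}\lambda_i\sum_kdd^cQ_{ik}$ and Lemma~\ref{lem:dom} give $u_2\le-\kappa\sum_{i\le I}\lambda_i(N_i+1)$ near $0$. Hence $\sum\lambda_iN_i<\infty$, and for bounded $\lambda_i$ the quantity $\lambda_i^2N_i$, which replaces $\lambda_i^3N_i$ in $\mathbb{D}\times\mathbb{D}$, tends to $0$. In a bidisc the operator is nonlinear and there is room: Lemma~\ref{lem:packing} places $N+1$ such measures in disjoint regions near the boundary, below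 the Monge--Amp\`ere measure of one function that is bounded in the interior by a constant independent of $N$ and of the depths.

\section{An obstruction to membership in $\mathcal{E}$}\label{sec:obstruction}

Let $n_1,n_2\ge1$, $n=n_1+n_2$, write $(z,w)\in\mathbb{D}^{n_1}\times\mathbb{D}^{n_2}$, and put
\[
P(z)=\max_{j\le n_1}\log|z_j|,\qquad P'(w)=\max_{j\le n_2}\log|w_j| .
\]

\begin{proposition}\label{prop:obstruction}
Let $u\in\mathcal{E}(\mathbb{D}^n)$ and $0<\rho<1$. There are an integer $k_0\ge0$ and a constant $C$, depending only on $u$ and $\rho$, with the following property. If $\lambda>0$, $N\in\mathbb{N}$ and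
\begin{equation}\label{eq:deep}
u\le-\lambda2^{n_1k}\quad\text{on }\{P(z)\le-2^{nk},\ P'(w)<\log\rho\}\qquad\text{for }0\le k\le N,
\end{equation}
then $\lambda^n(N-k_0)\le C$.
\end{proposition}

For instance, $u=-(-P(z))^{n_1/n}$ satisfies \eqref{eq:deep} with $\lambda=1$ for all $N$, so it is not in $\mathcal{E}(\mathbb{D}^n)$; for $n=2$ this is the critical case of Example~\ref{ex:alpha}.

\begin{proof}
Put $A_k=\lambda2^{n_1k}$ and $t_k=2^{nk}$, so that $A_k^n\,t_k^{-n_1}=\lambda^n$.

\emph{Reduction to $\mathcal{E}_0$.} Lemmas~\ref{lem:mixed} and~\ref{lem:energy} require a function in $\mathcal{E}_0$, and we need its mass bounded independently of $\lambda$ and $N$. This is where $u\in\mathcal{E}$ is used. By definition there are $\rho_0\in(0,\rho]$ and $u_0\in\mathcal{F}(\mathbb{D}^n)$ with $u=u_0$ on the polydisc $\omega_0$ of radius $\rho_0$ centered at $0$. Let $M=\int\mathrm{MA}(u_0)<\infty$, $L_0=\log(1/\rho_0)$, and choose $k_0$ with $t_{k_0}>L_0$. We may assume $N>k_0$. The function $h_0=\max(P/L_0,P'/L_0,-1)$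 is in $\mathcal{E}_0$ by Lemma~\ref{lem:model} and equals $-1$ on $\omega_0$. Let
\[
\Psi=\max(u_0,A_Nh_0).
\]
Then $\Psi\in\mathcal{E}_0$ by (F4), and $\int\mathrm{MA}(\Psi)\le M$ by (F5). For $k_0\le k\le N$ the set $\{P\le-t_k,\ P'<-L_0\}$ lies in $\omega_0$, where $u_0=u$ and $A_Nh_0=-A_N\le-A_k$. So \eqref{eq:deep} gives
\begin{equation}\label{eq:deepPsi}
\Psi\le-A_k\quad\text{on }\{P(z)\le-t_k,\ P'(w)<-L_0\},\qquad k_0\le k\le N .
\end{equation}

\emph{The energy and its upper bound.} We want to measure $\Psi$ on the slices $\mathbb{D}^{n_1}\times\{w\}$ with $w$ in a fixed small torus. Fix $L=L_0+1$ and let $h(w)=\max(P'(w)/L,-1)$; by Lemma~\ref{lem:model}, $\mathrm{MA}(h)$ is $L^{-n_2}$ times Haar measure on $\{|w_j|=e^{-L}\}$. As a function on $\mathbb{D}^n$, $h$ does not vanish on all of the boundary, so we correct it: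
\[
\tilde h=\max\big(P'(w)/L,\ 2P(z),\ -1\big).
\]
Then $\tilde h\in\mathcal{E}_0(\mathbb{D}^n)$ by Lemma~\ref{lem:model}, $-1\le\tilde h\le0$, and $\tilde h=h$ on $\{P<-\frac12\}$. Let $T=(dd^c\tilde h)^{n_2}$ and $\eta=(dd^c\Psi)^{n_1}\wedge T$, a finite measure. Lemma~\ref{lem:energy}(c) with $k=n_2$ gives
\begin{equation}\label{eq:upper}
\int(-\Psi)^{n_2}\,d\eta\le n_2!\,M .
\end{equation}

\emph{Mass of the sublevel sets.} We claim that for $k_0\le k\le N$
\begin{equation}\label{eq:lower}
\eta\big(\{\Psi<-A_k/4\}\big)\ge 2^{-n_1}L^{-n_2}A_k^{n_1}t_k^{-n_1}.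
\end{equation}
We compare $\Psi$ with a function of $z$ that stays between the levels $-A_k$ and $-A_k/4$ and has its mass where \eqref{eq:deepPsi} holds. Let $\theta=\max(P/t_k,-1)$ and $b=-\frac{A_k}4+\frac{A_k}2\theta$, so that $-\frac34A_k\le b\le-\frac14A_k$ and $\{\Psi<b\}\subset\{\Psi<-A_k/4\}$. By Lemma~\ref{lem:mixed}, $\eta(\{\Psi<b\})\ge\int_{\{\Psi<b\}}(dd^cb)^{n_1}\wedge T$. Consider the torus $\mathcal{T}=\{|z_j|=e^{-t_k},\ |w_j|=e^{-L}\}$. On $\mathcal{T}$ we have $P=-t_k$ and $P'=-L<-L_0$, so $\Psi\le-A_k<b$ by \eqref{eq:deepPsi}, that is, $\mathcal{T}\subset\{\Psi<b\}$. Since $t_k\ge1$, we have $\tilde h=h(w)$ near $\mathcal{T}$, and Lemma~\ref{lem:product} gives $(dd^cb)^{n_1}\wedge T=(A_k/2)^{n_1}\mathrm{MA}(\theta)\otimes\mathrm{MA}(h)$ there. By Lemma~\ref{lem:model}, $\mathrm{MA}(\theta)$ is $t_k^{-n_1}$ times Haar measure on $\{|z_j|=e^{-t_k}\}$. So $\mathcal{T}$ carries mass $(A_k/2)^{n_1}t_k^{-n_1}L^{-n_2}$, which proves \eqref{eq:lower}.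

\emph{Summing over the scales.} The intervals $[A_{k-1}/4,A_k/4]$ have disjoint interiors, and $\eta(\{\Psi<-s\})\ge\eta(\{\Psi<-A_k/4\})$ for $s\le A_k/4$. Since $A_{k-1}=2^{-n_1}A_k$,
\begin{align*}
\int(-\Psi)^{n_2}d\eta&=\int_0^\infty n_2s^{n_2-1}\eta(\{\Psi<-s\})\,ds\ \ge\sum_{k=k_0+1}^{N}4^{-n_2}\big(A_k^{n_2}-A_{k-1}^{n_2}\big)\,\eta(\{\Psi<-A_k/4\})\\
&\ge\sum_{k=k_0+1}^{N}c_*A_k^{n}t_k^{-n_1}=c_*\lambda^n(N-k_0),
\end{align*}
where $c_*=4^{-n_2}(1-2^{-n_1n_2})2^{-n_1}L^{-n_2}$. Together with \eqref{eq:upper} this gives the claim with $C=n_2!\,M/c_*$.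
\end{proof}

\section{Packing many measures near the boundary}\label{sec:packing}

Let $n_2\ge2$, $w\in\mathbb{D}^{n_2}$, and $x=-\log|w_1|$, $y=-\log|w_2|$. We need measures $\tau_k=\mathrm{MA}(Q_k)$ with two competing properties: $Q_k\le-\kappa$ near the origin, with $\kappa$ independent of $k$, while $\tau_k$ lives near the boundary. Blaschke products of high degree do this. Let $a=e^{-1}$ and $\phi(\zeta)=\frac{\zeta-a}{1-a\zeta}$. The zeros of $\phi(\zeta^m)$ lie on the circle $-\log|\zeta|=1/m$, and for $|\zeta|<a$, $m\ge1$,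
\begin{equation}\label{eq:kappa}
|\phi(\zeta^m)|\le\frac{|\zeta|^m+a}{1+a|\zeta|^m}\le\frac{2a}{1+a^2}=\frac1{\cosh1}=:e^{-\kappa},\qquad 0<\kappa<1 .
\end{equation}
Here we used $|\phi(\zeta)|\le\frac{|\zeta|+a}{1+a|\zeta|}$, the monotonicity of $s\mapsto\frac{s+a}{1+as}$, and $1<\cosh1<e$.

We take the degrees $4^k$ in $w_1$ and $4^{N-k}$ in $w_2$, so that $\tau_k$ lives near the point $(4^{-k},4^{k-N})$ of the hyperbola $xy=4^{-N}$ (Figure~\ref{fig:boxes}). The background function will be a multiple of $-(4^Nxy)^{1/4}$. It is invariant under $(x,y)\mapsto(4x,y/4)$, so it has the same size and the same shape near each of these points. Its strict convexity leaves room to cut along a tangent plane and insert $Q_k$.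

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=3]
\draw[->] (0,0)--(1.75,0) node[right]{$x$};
\draw[->] (0,0)--(0,1.75) node[above]{$y$};
\draw[domain=-1.85:1.85,samples=60,smooth,variable=\t] plot({0.25*exp(\t)},{0.25*exp(-\t)});
\draw[fill=gray!40] (0.667,0.042) rectangle (1.5,0.094);
\draw[fill=gray!40] (0.167,0.167) rectangle (0.375,0.375);
\draw[fill=gray!40] (0.042,0.667) rectangle (0.094,1.5);
\draw[domain=-1.85:1.85,samples=60,smooth,variable=\t] plot({0.25*exp(\t)},{0.25*exp(-\t)});
\draw[dashed] (0.375,1.65)--(0.375,0.375)--(1.65,0.375);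
\node at (1.1,0.19){$\mathcal{R}_0$};
\node at (0.5,0.27){$\mathcal{R}_1$};
\node at (0.21,1.1){$\mathcal{R}_2$};
\node at (1.05,1.05){$v\ge-2K$};
\end{tikzpicture}
\caption{The bidisc in the coordinates $x=-\log|w_1|$, $y=-\log|w_2|$; the axes are its boundary. For $N=2$, the disjoint boxes $\mathcal{R}_k=4^{-k}[\frac23,\frac32]\times4^{k-N}[\frac23,\frac32]$ lie along the hyperbola $xy=4^{-N}$, and $\mathcal{R}_k$ carries the measure $\tau_k$. Beyond the dashed line $\min(x,y)=\frac32 2^{-N}$ the function $v$ of Lemma~\ref{lem:packing} is at least $-2K$. As $N\to\infty$ the boxes leave every compact subset of the bidisc.}\label{fig:boxes}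
\end{figure}

\emph{Universal constants.} For $X,Y>0$ let $g(X,Y)=(XY)^{1/4}$, a concave function, and $\ell(X,Y)=(X+Y+2)/4$. By the inequality of arithmetic and geometric means for $X,Y,1,1$, we have $\ell\ge g$ with equality only at $(1,1)$. (With the exponent $\frac12$ instead of $\frac14$ the tangent plane $(X+Y)/2$ would touch along the whole diagonal, and the gap $\delta$ below would vanish.) Let $R=[\frac23,\frac32]^2$ and $2\delta=\min_{\partial R}(\ell-g)>0$. On $R$ we have $\frac56\le\ell\le\frac54$ and $g\le(9/4)^{1/4}<2$; evaluating at $(\frac32,\frac32)$, where $g>1$, gives $\delta<\frac14$. Choose $r\in(0,\frac13)$ with $\ell-g\le\delta/2$ on $R'=[1-r,1+r]^2$, which lies in the interior of $R$. Since $\phi$ vanishes only at $e^{-1}$, there is $C_0>0$ with $|\phi|\ge e^{-C_0}$ on the two circles $|\zeta|=e^{-1\pm r}$. Fix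
\[
K>2C_0/\delta,\qquad D_*=C_0+1 .
\]

\begin{lemma}\label{lem:packing}
Let $N\in\mathbb{N}$ and $D_0,\dots,D_N\ge D_*$. For $0\le k\le N$ put
\[
Q_k=\max\Big(\log|\phi(w_1^{4^k})|,\ \log|\phi(w_2^{4^{N-k}})|,\ \max_{j\ge3}\log|\phi(w_j)|,\ -D_k\Big),\qquad\tau_k=\mathrm{MA}(Q_k).
\]
There is a bounded $v\in\mathcal{PSH}^-(\mathbb{D}^{n_2})$ with $\mathrm{MA}(v)\ge\sum_{k=0}^N\tau_k$ and $v\ge-2K$ on $\{\min(x,y)>\frac32 2^{-N}\}$.
\end{lemma}

\begin{proof}
\emph{The background.} Let $f=-(4^Nxy)^{1/4}$. Off $\{w_1w_2=0\}$ it is a convex function of the pluriharmonic functions $x,y$, hence psh. At a point of $\{w_1w_2=0\}$ one of $x,y$ tends to $+\infty$ and the other stays bounded away from $0$, so $f<-2$ nearby. Thus $\max(Kf,-2K)$ is continuous, psh and negative on $\mathbb{D}^{n_2}$.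

\emph{The boxes.} Put $X_k=4^kx$, $Y_k=4^{N-k}y$. Then $X_kY_k=4^Nxy$, so $f=-g(X_k,Y_k)$ for every $k$. Let $\mathcal{R}_k=\{(X_k,Y_k)\in R\}$ and $\mathcal{R}'_k=\{(X_k,Y_k)\in R'\}$; these are closed subsets of $\mathbb{D}^{n_2}$, disjoint from $\{w_1w_2=0\}$, with relative boundaries $\{(X_k,Y_k)\in\partial R\}$ and $\{(X_k,Y_k)\in\partial R'\}$. The $\mathcal{R}_k$ are pairwise disjoint, since the intervals $4^{-k}[\frac23,\frac32]$ are disjoint ($\frac94<4$). On $\mathcal{R}_k$ we have $f>-2$, so $\max(Kf,-2K)=Kf$ near $\mathcal{R}_k$.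

\emph{The inserts.} Let $q_k=-K\ell(X_k,Y_k)+K\delta+Q_k$. Near $\mathcal{R}_k$ it is continuous and equal to a pluriharmonic function plus $Q_k$, and $q_k-Kf=-K(\ell-g)+K\delta+Q_k$.
\begin{itemize}
\item On $\partial\mathcal{R}_k$ we have $\ell-g\ge2\delta$ and $Q_k\le0$, so $q_k-Kf\le-K\delta<0$.
\item On $\partial\mathcal{R}'_k$ either $|w_1^{4^k}|=e^{-X_k}$ or $|w_2^{4^{N-k}}|=e^{-Y_k}$ equals $e^{-1\pm r}$, so $Q_k\ge-C_0$. Since $\ell-g\le\delta/2$, we get $q_k-Kf\ge K\delta/2-C_0>0$.
\end{itemize}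
By continuity these strict inequalities persist near each boundary point. Define
\[
v=q_k\ \text{ on }\mathcal{R}'_k,\qquad v=\max(Kf,q_k)\ \text{ on }\mathcal{R}_k\setminus\mathcal{R}'_k,\qquad v=\max(Kf,-2K)\ \text{ elsewhere.}
\]
Near a point of $\partial\mathcal{R}_k$ we have $v=Kf$, near a point of $\partial\mathcal{R}'_k$ we have $v=q_k$, and every other point has a neighborhood in which one of the three formulas holds. So $v$ is psh. On $\mathcal{R}_k$ we have $-\frac54K-D_k\le q_k\le K(\delta-\frac56)<0$, so $v$ is negative and bounded, and $v\ge-2K$ off $\bigcup_k\mathcal{R}'_k$. On $\mathcal{R}_k$, $\min(x,y)\le\sqrt{xy}=2^{-N}\sqrt{X_kY_k}\le\frac322^{-N}$, which gives the last assertion.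

\emph{The measure.} In the interior of $\mathcal{R}'_k$ we have $\mathrm{MA}(v)=\mathrm{MA}(Q_k)=\tau_k$. It remains to see that $\tau_k$ is carried by this interior; here $D_k>C_0$ is used. By Lemma~\ref{lem:model} with $b_j=1$, $A=D_k$, the measure $\tau_k$ is carried by a set on which $w_1^{4^k}$, $w_2^{4^{N-k}}$ and $w_j$ ($j\ge3$) lie in $\{|\phi|<e^{-C_0}\}$. This set is a disc, it contains $e^{-1}$, and it misses the circles $|\zeta|=e^{-1\pm r}$; so it lies in the annulus between them. Hence $X_k,Y_k\in(1-r,1+r)$ on the carrier of $\tau_k$. The $\mathcal{R}'_k$ being disjoint, $\mathrm{MA}(v)\ge\sum_k\tau_k$.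
\end{proof}

\section{Proof of Theorem~\ref{thm:no}}\label{sec:proof}

Since $n\ge3$, after exchanging the factors we may assume $n_2\ge2$; this is needed only for Lemma~\ref{lem:packing}. For $s>0$ let $p_s=\max(P,-s)$ on $\mathbb{D}^{n_1}$ and $\sigma_s=\mathrm{MA}(p_s)$, which is Haar measure on $\{|z_j|=e^{-s}\}$ by Lemma~\ref{lem:model}.

\subsection*{The measures} For $i\ge1$ and $0\le k\le N_i$ let
\[
\lambda_i=2^{-i},\qquad N_i=2^{(n+1)i},\qquad s_i=D_*2^{nN_i},\qquad D_{ik}=s_i2^{-nk}.
\]
Thus $\sum\lambda_i=1$, $\lambda_i^nN_i=2^i$, $s_i/D_{ik}=2^{nk}$, and $s_i$ is just large enough to ensure $D_{ik}\ge D_*$. Let $v^{(i)},Q_{ik},\tau_{ik}$ be given by Lemma~\ref{lem:packing} with $N=N_i$, $D_k=D_{ik}$, and define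
\[
\mu_1=\sum_{i\ge1}\lambda_i^{n_1}\sigma_{s_i},\qquad\mu_2=\sum_{i\ge1}\lambda_i^{n_2}\sum_{k=0}^{N_i}\tau_{ik}.
\]
Both are countable sums of Monge--Amp\`ere measures of bounded psh functions, so by (F3) they put no mass on pluripolar sets.

The measure $\mu_1$ has mass $\sum\lambda_i^{n_1}\le1$. By (F8), $\mu_1=\mathrm{MA}(u_1)$ with $u_1\in\mathcal{F}(\mathbb{D}^{n_1})\subset\mathcal{E}(\mathbb{D}^{n_1})$.

For $\mu_2$ let $v_2=\sum_i\lambda_iv^{(i)}$, a decreasing limit of psh functions. On a compact subset of $\mathbb{D}^{n_2}$ the function $\min(x,y)$ is bounded below by a positive constant, so there $-2K\le v^{(i)}\le0$ for all large $i$, while each of the finitely many remaining $v^{(i)}$ is bounded. Hence $v_2$ and all tails $\sum_{i>I}\lambda_iv^{(i)}$ are locally bounded, negative and psh, and they belong to $\mathcal{E}(\mathbb{D}^{n_2})$ by (F11). By (F7), $\mathrm{MA}(v_2)\ge\sum_{i\le I}\lambda_i^{n_2}\mathrm{MA}(v^{(i)})$ for every $I$, so $\mathrm{MA}(v_2)\ge\mu_2$. In particular $\mu_2$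 is finite on compact sets, and by (F10) $\mu_2=\mathrm{MA}(u_2)$ for some $u_2\in\mathcal{E}(\mathbb{D}^{n_2})$. This proves all assertions of the theorem about $\mu_1$ and $\mu_2$ separately.

\subsection*{The product is not in $\mathcal{M}_{MA}$} Suppose $u\in\mathcal{E}(\mathbb{D}^n)$ and $\mathrm{MA}(u)=\mu_1\otimes\mu_2$. Fix $i$ and $0\le k\le N_i$, and put
\[
c=\lambda_i2^{-n_2k},\qquad c'=\lambda_i2^{n_1k}.
\]
Then $c^{n_1}c'^{\,n_2}=\lambda_i^n$ and $c'/c=2^{nk}=s_i/D_{ik}$, so $cs_i=c'D_{ik}$. Let $V=\max(c\,p_{s_i}(z),c'Q_{ik}(w))$. This is a function of the type in Lemma~\ref{lem:model} on $\mathbb{D}^n$, with $A=cs_i=c'D_{ik}$, weights $c$ ($n_1$ times) and $c'$ ($n_2$ times), and one-variable truncation levels $A/c=s_i$ and $A/c'=D_{ik}$. The same lemma on $\mathbb{D}^{n_1}$ and $\mathbb{D}^{n_2}$, with all weights $1$, identifies the products of the one-variable measures with $\sigma_{s_i}$ and $\tau_{ik}$. Hence $V\in\mathcal{E}_0(\mathbb{D}^n)$ and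
\[
\mathrm{MA}(V)=c^{n_1}c'^{\,n_2}\,\sigma_{s_i}\otimes\tau_{ik}=\lambda_i^{n_1}\sigma_{s_i}\otimes\lambda_i^{n_2}\tau_{ik}\le\mu_1\otimes\mu_2=\mathrm{MA}(u).
\]
By Lemma~\ref{lem:dom}, $u\le V$.

Let $P'(w)<\log a$ and $P(z)\le-2^{nk}$. By \eqref{eq:kappa} and $D_{ik}\ge D_*>1>\kappa$ we have $Q_{ik}(w)\le-\kappa$. Moreover $cP(z)\le-c2^{nk}=-c'$ and $-cs_i=-c'D_{ik}\le-c'$, so $c\,p_{s_i}(z)\le-c'\le-\kappa c'$. Therefore $u\le V\le-\kappa c'=-\kappa\lambda_i2^{n_1k}$. This is \eqref{eq:deep} with $\rho=a$, $\lambda=\kappa\lambda_i$, $N=N_i$. Proposition~\ref{prop:obstruction} gives $\kappa^n\lambda_i^n(N_i-k_0)\le C$ with $k_0$ and $C$ independent of $i$. But $\lambda_i^nN_i=2^i\to\infty$ and $\lambda_i^nk_0\to0$, a contradiction. Hence $\mu_1\otimes\mu_2\notin\mathcal{M}_{MA}(\mathbb{D}^n)$. \qed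

\section{Two planar factors: proof of Theorem~\ref{thm:yes}}\label{sec:planar}

Let $\Omega_1,\Omega_2\subset\mathbb{C}$, $\Omega=\Omega_1\times\Omega_2$ with coordinates $z=(z_1,z_2)$, and $\mu_i=\mu_r(u_i)\le dd^cu_i$. We solve the equation for truncations of $\mu_1\otimes\mu_2$ and must show that the decreasing limit $U$ of the solutions is in $\mathcal{E}$. By (F13) this is a local $W^{1,2}$ question. Near a given point we split each $\mu_i$ into a near part $\alpha_i$, which is finite, and a far part $\beta_i$, whose potential is locally bounded. The products involving some $\alpha_i$ are handled by an energy estimate, the product $\beta_1\otimes\beta_2$ by a sum of potentials, as in Proposition~\ref{prop:easy}(b).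

\subsection*{Potentials} Let $G_i(\cdot,\zeta)<0$ be the Green function of $\Omega_i$ with pole $\zeta$, normalized by $dd^cG_i(\cdot,\zeta)=\delta_\zeta$, and $G\gamma=\int G_i(\cdot,\zeta)\,d\gamma(\zeta)$ for a measure $\gamma$ on $\Omega_i$. We recall that $\gamma\le\gamma'$ implies $G\gamma\ge G\gamma'$; that $G\gamma$, if not identically $-\infty$, is subharmonic with $dd^cG\gamma=\gamma$; and that a subharmonic function $v\le0$, $v\not\equiv-\infty$, has the Riesz decomposition $v=G(dd^cv)+(\text{least harmonic majorant of }v)$, so that $v\le G(dd^cv)$. All boundary points of $\Omega_i$ are regular for the Dirichlet problem, because the function $\varrho$ in the definition of hyperconvexity is a barrier.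

Put $v_i=G\mu_i$. Then $v_i\ge G(dd^cu_i)\ge u_i$, so $v_i\not\equiv-\infty$, $dd^cv_i=\mu_i$, and $v_i\in\mathcal{E}(\Omega_i)$ by (F4). Let $\Omega_i^j\Subset\Omega_i$ be open sets increasing to $\Omega_i$ and
\[
\mu_i^j=\chi_{\Omega_i^j\cap\{v_i>-j\}}\,\mu_i .
\]
Since $\mu_i$ is regular, it does not charge $\{v_i=-\infty\}$, so $\mu_i^j\nearrow\mu_i$; this is the only use of regularity. By (F9), $\mu_i^j\le dd^c\max(v_i,-j)$. Hence every measure $\gamma\le\mu_i^j$ satisfies
\begin{equation}\label{eq:bddpot}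
0\ge G\gamma\ge G\big(dd^c\max(v_i,-j)\big)\ge\max(v_i,-j)\ge-j .
\end{equation}

\subsection*{Step 1: approximate solutions} Let $\gamma_i\le\mu_i^j$. We claim that there is a unique $U[\gamma_1,\gamma_2]\in\mathcal{E}_0(\Omega)$ with Monge--Amp\`ere measure $\gamma_1\otimes\gamma_2$, and that it decreases when $\gamma_1,\gamma_2$ increase. By \eqref{eq:bddpot} and Lemma~\ref{lem:product}, $G\gamma_1+G\gamma_2$ is psh, takes values in $[-2j,0]$ and has measure $2\gamma_1\otimes\gamma_2$. By (F11) take $h_0\in\mathcal{E}_0(\Omega)$ with $h_0\le-1$ on an open set $\omega^*\Subset\Omega$ containing $\overline{\Omega_1^j}\times\overline{\Omega_2^j}$. Then $\max(G\gamma_1+G\gamma_2,2jh_0)\in\mathcal{E}_0$ equals $G\gamma_1+G\gamma_2$ on $\omega^*$, so its measure dominates $\gamma_1\otimes\gamma_2$, and (F12) gives existence. Uniqueness and monotonicity follow from Lemma~\ref{lem:dom}.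

Let $U_j=U[\mu_1^j,\mu_2^j]$ and $U=\lim U_j$, a decreasing limit. If $U\in\mathcal{E}(\Omega)$, then $\mathrm{MA}(U)=\lim\mu_1^j\otimes\mu_2^j=\mu_1\otimes\mu_2$ by (F7), and the theorem follows. By (F13) it suffices to show that $U|_\omega\in\mathcal{E}(\omega)$ for $\omega=\omega_1\times\omega_2$, where $\omega_i\Subset\omega_i'\Subset\Omega_i$ are concentric open discs. Fix such discs.

\subsection*{Step 2: a weight} We need $H\in\mathcal{E}_0(\Omega)$ that is strictly psh on $\omega$, to see the $W^{1,2}(\omega)$ norm, and small near $\partial\Omega$, to be integrable against infinite measures. Let $h_i$ equal $-1$ on $\overline\omega_i$ and, on $\Omega_i\setminus\overline\omega_i$, equal the harmonic function with boundary values $-1$ on $\partial\omega_i$ and $0$ on $\partial\Omega_i$. It is continuous, $-1\le h_i\le0$, and subharmonic, since at points of $\overline\omega_i$ the mean value inequality follows from $h_i\ge-1$. The set $\Omega_i\setminus\overline\omega_i$ is connected (a path in $\Omega_i$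 can be rerouted along a circle slightly larger than $\partial\omega_i$), so $h_i>-1$ on it by the minimum principle. The decisive one-dimensional fact is
\begin{equation}\label{eq:weight}
I_i:=\int_{\Omega_i}(-h_i)\,d\mu_i<\infty .
\end{equation}
Indeed, choose $\zeta_0$ with $v_i(\zeta_0)>-\infty$ and $C$ with $CG_i(\zeta_0,\cdot)\le-1$ on $\overline\omega_i$. The Green function is symmetric, so $G_i(\zeta_0,\cdot)$ is subharmonic, and the maximum principle on $\Omega_i\setminus\overline\omega_i$ gives $CG_i(\zeta_0,\cdot)\le h_i$. Hence $I_i\le-Cv_i(\zeta_0)$.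

Let $\rho=\max(h_1(z_1),h_2(z_2))$. It is continuous, psh, $-1\le\rho\le0$, equal to $-1$ on $\omega$, and tends to $0$ at $\partial\Omega$. Its Monge--Amp\`ere measure vanishes off the compact set $\overline\omega$. Where $h_1\ne h_2$, $\rho$ is locally a function of one variable. At a point off $\overline\omega$ where $h_1=h_2$, the common value is $>-1$, so both functions are harmonic nearby and $\rho=h_2+\max(\Lambda,0)$ with $\Lambda=h_1-h_2$ pluriharmonic. For a smooth convex $\chi$ the form $dd^c\chi(\Lambda)=\chi''(\Lambda)\frac{i}{\pi}\partial\Lambda\wedge\bar\partial\Lambda$ has square zero, and approximating $\max(\cdot,0)$ uniformly by such $\chi$ gives $\mathrm{MA}(\rho)=0$ by (F1). Thus $\rho\in\mathcal{E}_0(\Omega)$. With $B=1+\sup_\Omega|z|^2$ put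
\[
H=\max\big(|z|^2-B,\ B\rho\big).
\]
Then $H\in\mathcal{E}_0(\Omega)$ by (F4), $H=|z|^2-B$ on $\omega$, $-H\le B$, and $-H\le-Bh_i(z_i)$ for $i=1,2$.

\subsection*{Step 3: energy estimate} Let $dm$ be Lebesgue measure in $\mathbb{C}^2$. For $V\in\mathcal{E}_0(\Omega)$ and $E(V)=\int_\Omega(-H)\,\mathrm{MA}(V)$ we claim
\begin{equation}\label{eq:W12}
\int_\omega V^2\,dm\le\frac{\pi^2B}{4}E(V),\qquad\int_\omega|\nabla V|^2\,dm\le\pi^2E(V).
\end{equation}
On $\omega$ we have $dd^cH=dd^c|z|^2$, $dd^c\varphi\wedge dd^c|z|^2=\pi^{-2}\Delta\varphi\,dm$, and so $(dd^cH)^2=8\pi^{-2}dm$. Lemma~\ref{lem:energy}(c) with $n=k=2$ and $h=H/B$ gives $\int V^2(dd^cH)^2=B^2J_2\le2B^2J_1=2BE(V)$, which is the first inequality.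

For the second, consider $\nu=\frac12dd^c(V^2)\wedge dd^cH-V\,dd^cV\wedge dd^cH$. It is finite by Lemma~\ref{lem:energy}(a) and (F6), and positive by \eqref{eq:chain} with $k=2$. Integrating by parts,
\[
0\le\int V^2\,dd^c\rho\wedge dd^cH=\int\rho\,dd^c(V^2)\wedge dd^cH=2\int\rho\,d\nu+2\int\rho V\,dd^cV\wedge dd^cH .
\]
Since $\rho=-1$ on $\omega$ and $0\le\rho V\le-V$, it follows that
\[
\nu(\omega)\le\int(-\rho)\,d\nu\le\int(-V)\,dd^cV\wedge dd^cH=\int(-H)\,(dd^cV)^2=E(V).
\]
It remains to compare $\nu$ with the gradient. For convolutions $V_\varepsilon\searrow V$ we have $\pi^{-2}|\nabla V_\varepsilon|^2dm=\frac12dd^c(V_\varepsilon^2)\wedge dd^c|z|^2-V_\varepsilon\,dd^cV_\varepsilon\wedge dd^c|z|^2$, because $\frac12\Delta(V_\varepsilon^2)-V_\varepsilon\Delta V_\varepsilon=|\nabla V_\varepsilon|^2$. As in the proof of \eqref{eq:chain}, the right side converges weakly to $\nu$ on $\omega$. So $\nabla V_\varepsilon$ is bounded in $L^2_{loc}(\omega)$ and converges weakly to $\nabla V$, and lower semicontinuity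 of the norm gives $\pi^{-2}\int\chi|\nabla V|^2dm\le\int\chi\,d\nu\le\nu(\omega)$ for every $\chi\in C_c(\omega)$ with $0\le\chi\le1$. Letting $\chi\nearrow1$ proves \eqref{eq:W12}.

\subsection*{Step 4: splitting} Let $\alpha_i=\chi_{\omega_i'}\mu_i$, which has finite mass $|\alpha_i|$, $\beta_i=\mu_i-\alpha_i$, and likewise $\alpha_i^j=\chi_{\omega_i'}\mu_i^j$, $\beta_i^j=\mu_i^j-\alpha_i^j$; these increase with $j$. Put
\[
\Gamma_j=U[\alpha_1^j,\alpha_2^j]+U[\alpha_1^j,\beta_2^j]+U[\beta_1^j,\alpha_2^j].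
\]
The function $\Gamma_j+U[\beta_1^j,\beta_2^j]\in\mathcal{E}_0$ has, by (F7), Monge--Amp\`ere measure at least the sum of the four products, which is $\mu_1^j\otimes\mu_2^j$. Lemma~\ref{lem:dom} gives
\[
U_j\ge\Gamma_j+U[\beta_1^j,\beta_2^j].
\]

For the three summands of $\Gamma_j$, the bounds $-H\le B$, $-H\le-Bh_2$ and $-H\le-Bh_1$ show that $E$ is at most $B|\alpha_1||\alpha_2|$, $B|\alpha_1|I_2$ and $B|\alpha_2|I_1$, respectively. By \eqref{eq:weight} and \eqref{eq:W12}, $\Gamma_j$ is bounded in $W^{1,2}(\omega)$. It decreases in $j$ by Step 1, so its limit $\Gamma$ is in $L^2(\omega)$ by monotone convergence, in $W^{1,2}(\omega)$ by weak compactness, and in $\mathcal{PSH}^-(\omega)$.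

The function $G\beta_1^j+G\beta_2^j$ is bounded by \eqref{eq:bddpot}, hence in $\mathcal{E}(\Omega)$ by (F11), and its measure is $2\beta_1^j\otimes\beta_2^j$. Lemma~\ref{lem:dom} gives $U[\beta_1^j,\beta_2^j]\ge G\beta_1^j+G\beta_2^j\ge G\beta_1+G\beta_2$. Since $G\beta_i\ge v_i\not\equiv-\infty$ and $\beta_i(\omega_i')=0$, the potential $G\beta_i$ is harmonic in $\omega_i'$, hence bounded on $\omega_i\Subset\omega_i'$. Therefore $U\ge\Gamma-C$ on $\omega$ for a constant $C\ge0$; in particular $U\in\mathcal{PSH}^-(\Omega)$. By (F13), $\Gamma-C\in\mathcal{E}(\omega)$, and by (F4), $U|_\omega=\max(U,\Gamma-C)\in\mathcal{E}(\omega)$. By locality $U\in\mathcal{E}(\Omega)$, which completes the proof. \qed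

\begin{remark}
The mixed terms $\alpha_1\otimes\beta_2$ and $\beta_1\otimes\alpha_2$ are controlled by \eqref{eq:weight}, and this is what fails for the measure $\mu_2$ of Section~\ref{sec:proof}. Let $h=\max(P',-1)$ on $\mathbb{D}^{n_2}$. On the carrier of $\tau_{ik}$ the proof of Lemma~\ref{lem:packing} gives $X_k,Y_k>\frac23$ and $-\log|w_j|>\frac23$ for $j\ge3$, so $-h\ge\frac23 4^{-N_i}$; and $\tau_{ik}$ has mass $4^k4^{N_i-k}=4^{N_i}$ by Lemma~\ref{lem:model}. Hence $\int(-h)\,d\mu_2\ge\frac23\sum_i\lambda_i^{n_2}(N_i+1)=\infty$, although $\mu_2\in\mathcal{M}_{MA}(\mathbb{D}^{n_2})$.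
\end{remark}

\begin{thebibliography}{KH09}

\bibitem[BT82]{BT82} Bedford and Taylor (1982).

\bibitem[BT87]{BT87} Bedford and Taylor (1987).

\bibitem[B{\l}04]{Bl04} B{\l}ocki, Math. Ann. 328 (2004).

\bibitem[B{\l}06]{Bl06} B{\l}ocki, Amer. J. Math. 128 (2006).

\bibitem[Ce04]{Ce04} Cegrell, Ann. Inst. Fourier 54 (2004).

\bibitem[KH09]{KH09} Khue and Hiep, Trans. AMS 361 (2009).

\bibitem[Ko]{Ko} Ko{\l}odziej, subsolution theorem (hyperconvex form).

\bibitem[DP]{Prob} \emph{On the Dirichlet problem for the complex Monge-Amp\`ere operator}, \texttt{http://www2.im.uj.edu.pl/katedry/complex/arch/abstracts/2223/2354.pdf}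

\end{thebibliography}
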